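# Hyperbolic sections and the universal embedding of $DQ(2n,2)$

## 1. A guess about the hyperbolic sections of $Q(2n,2)$

Here is a guess. Take the parabolic quadric $Q(2n,2)$ in $\mathrm{PG}(2n,2)$. For each maximal subspace $\alpha$ on the quadric, write down which hyperplanes through $\alpha$ cut the quadric in a hyperbolic quadric, and read this list as a vector of zeros and ones. Any embedding of the geometry of maximal subspaces over $\mathbb F_2$ makes some linear dependencies visible and may add accidental ones. The guess is that the vectors just described add none: they form the largest possible embedding. The lecture proves that this guess is right for every $n\ge2$. The question, posed as a conjecture, comes from the paper "Three homogeneous embeddings of $DW(2n-1,2)$".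

Let us make every word precise. Let $n\ge 2$, and let $Q(2n,2)$ be the set of points of $\mathrm{PG}(2n,2)$ with equation $X_0^2+X_1X_2+\dots+X_{2n-1}X_{2n}=0$.

**Definition (dual polar space).** The points of $DQ(2n,2)$ are the *generators* of $Q(2n,2)$, that is, the $(n-1)$-dimensional projective subspaces contained in it. The lines of $DQ(2n,2)$ are the $(n-2)$-dimensional projective subspaces contained in $Q(2n,2)$. Incidence is reverse containment. This geometry is isomorphic to the symplectic dual polar space $DW(2n-1,2)$.

For $n=2$ the quadric $Q(4,2)$ has 15 points and 15 lines, with three lines through each point and three points on each line. So $DQ(4,2)$ has 15 points (the lines of the quadric) and 15 lines (the points of the quadric).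

**Definition (embedding, universal embedding).** A *full projective embedding* of a point-line geometry $S$ is an injective map $\epsilon$ from the points of $S$ to the points of a projective space $\mathrm{PG}(V)$ whose image spans $\mathrm{PG}(V)$ and which maps every line of $S$ bijectively onto a line of $\mathrm{PG}(V)$. Its *vector dimension* is $\dim V$. A full embedding $\tilde\epsilon:S\to\mathrm{PG}(\tilde V)$ is *universal* if for every full embedding $\epsilon:S\to\mathrm{PG}(V)$ there is a linear map $\theta:\tilde V\to V$ with $\epsilon=\theta\circ\tilde\epsilon$ on points.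

All lines of our geometry will have three points, so all embeddings are over $\mathbb F_2$. A point of $\mathrm{PG}(V)$ is then just a nonzero vector, and a line is a triple of distinct nonzero vectors with sum $0$.

*Example.* Let $S$ consist of three pairwise disjoint lines of three points. Choosing two points on each line as a basis gives a full embedding into $\mathbb F_2^6$. It is universal: for any other full embedding, send the six basis vectors to the vectors of the same six points, and the third point of each line follows. The three triples
$$\{e_1,e_2,e_1+e_2\},\quad \{e_3,e_4,e_3+e_4\},\quad\{e_1+e_3,\ e_2+e_4,\ e_1+e_2+e_3+e_4\}$$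
in $\mathbb F_2^4$ also give a full embedding: the nine vectors are distinct and nonzero, they span, and each triple sums to $0$. It has vector dimension $4<6$, so it is not universal: a linear map from $\mathbb F_2^4$ cannot reach all of $\mathbb F_2^6$.

We take the following fact as known.

**Fact A.** $DW(2n-1,2)$, hence $DQ(2n,2)$, has a universal embedding, of vector dimension
$$\beta_n:=\frac{(2^n+1)(2^{n-1}+1)}{3}.$$

**Definition (hyperbolic embedding).** Let $\mathcal Q^+$ be the set of hyperplanes of $\mathrm{PG}(2n,2)$ that meet $Q(2n,2)$ in a hyperbolic quadric $Q^+(2n-1,2)$. Let $W_h$ be the $\mathbb F_2$-space with basis $\{\bar v_q\mid q\in\mathcal Q^+\}$. For a point $\alpha$ of $DQ(2n,2)$ put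
$$\epsilon_h(\alpha)=\Big\langle\sum_{\alpha\subset q\in\mathcal Q^+}\bar v_q\Big\rangle .$$

**Fact B.** $\epsilon_h$ is a full projective embedding of $DQ(2n,2)$ into the subspace of $\mathrm{PG}(W_h)$ generated by its image.

The guess now reads as follows.

**Theorem 1.** For every $n\ge2$ the subspace spanned by the image of $\epsilon_h$ has vector dimension exactly $\beta_n$, and $\epsilon_h$ is universal.

A first, purely numerical test. The image of $\epsilon_h$ lives in a space of dimension $|\mathcal Q^+|=2^{n-1}(2^n+1)$, so the guess needs $|\mathcal Q^+|\ge\beta_n$. For $n=2,3,4$ the values of $|\mathcal Q^+|$ are $10,36,136$, and those of $\beta_n$ are $5,15,51$. There is room, but the coordinates are far from independent. To test the guess seriously we must compute ranks, and for that it pays to change the model first.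

## 2. Quadratic forms on a symplectic space

From here on, "dimension" means vector space dimension. A *symplectic space* $(V,B)$ is a space over $\mathbb F_2$ of even dimension with a nondegenerate alternating form $B$. A subspace is *isotropic* if $B$ vanishes on it. A *symplectic basis* $e_i,f_i$ satisfies $B(e_i,f_i)=1$, all other products being $0$. A quadratic form $q$ *polarizes to* $B$ if $q(u+v)=q(u)+q(v)+B(u,v)$. We use these textbook facts, with $\dim V=2m$.

* Pairwise orthogonal independent vectors $a_1,\dots,a_s$ extend to a symplectic basis with $e_i=a_i$. In particular every isotropic subspace lies in one of dimension $m$. The isotropic subspaces of dimension $m$ are the *generators* of $V$.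
* A form $q$ polarizing to $B$ is determined by its values on a basis, and these values are arbitrary. So the set $\mathcal Q(V)$ of all such forms has $2^{2m}$ elements.
* $q$ has *plus type* (hyperbolic) if it vanishes on some $m$-dimensional subspace, and *minus type* otherwise. If $V=V_1\perp V_2$, then $q$ has plus type iff $q|_{V_1}$ and $q|_{V_2}$ have the same type (additivity of the Arf invariant). For $m=0$ the type is plus. There are $2^{m-1}(2^m+1)$ forms of plus type.

*Example, $m=1$.* Let $V=\langle x,y\rangle$ with $B(x,y)=1$. Then $q(x+y)=q(x)+q(y)+1$. The pairs $(q(x),q(y))=(0,0),(0,1),(1,0)$ give forms with exactly two singular nonzero vectors, of plus type. The pair $(1,1)$ gives $q=1$ on all nonzero vectors, of minus type.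

We shall often use that a form $q\in\mathcal Q(V)$ is *additive* on any isotropic subspace.

**Step 1 (from the quadric to symplectic space).** The purpose is to replace generators and hyperplanes by objects of a $2n$-dimensional symplectic space. Let $\hat V=\mathbb F_2^{2n+1}$ with the given quadratic form $Q_0$. Its bilinear form has radical $K=\langle k\rangle$ with $k=(1,0,\dots,0)$, and $Q_0(k)=1$. Put $V=\hat V/K$, with the induced nondegenerate alternating form $B$, so $\dim V=2n$. Since $Q_0(v+k)=Q_0(v)+1$, each coset $\{v,v+k\}$ contains exactly one vector with $Q_0=0$.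

The map $\alpha\mapsto(\alpha+K)/K$ takes totally singular subspaces of $\hat V$ to isotropic subspaces of $V$, keeping dimension (as $k\notin\alpha$) and inclusion. It is a bijection. Indeed, given an isotropic subspace of $V$, the singular vectors in its preimage, one per coset, are closed under addition, because $Q_0(u+v)=Q_0(u)+Q_0(v)+0=0$. They form the only totally singular subspace mapping onto it. So the points of $DQ(2n,2)$ correspond to the set $P(V)$ of generators of $V$, and its lines to the isotropic subspaces $\gamma$ of dimension $n-1$. Given such a $\gamma$, the space $\gamma^\perp/\gamma$ has dimension 2, so $\gamma$ lies in exactly three generators: lines have three points.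

**Step 2 (hyperplanes become quadratic forms).** If a hyperplane $H$ does not contain $k$, the projection $H\to V$ is an isomorphism, and $Q_0|_H$ becomes a form $q_H\in\mathcal Q(V)$. Such $H$ correspond to the linear sections $s:V\to\hat V$. Two sections differ by $\lambda k$ with $\lambda\in V^*$, and $Q_0(s(v)+\lambda(v)k)=Q_0(s(v))+\lambda(v)$. Two forms in $\mathcal Q(V)$ differ by an additive function, that is, an element of $V^*$, and every element of $V^*$ occurs. Hence $H\mapsto q_H$ is a bijection onto $\mathcal Q(V)$. If $H\ni k$, the bilinear form restricted to $H$ has a radical of dimension 2, because $H/K$ is a hyperplane of $V$. On that radical $Q_0$ is additive, so it has a nonzero singular vector there and the section is degenerate. So $\mathcal Q^+$ corresponds to the set $\mathcal Q^+(V)$ of forms of plus type.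

Finally, $\alpha\subset H$ iff $q_H$ vanishes on the image $\bar\alpha$ of $\alpha$. If $\alpha\subset H$, then $q_H$ on $\bar\alpha$ is $Q_0$ on $\alpha$, which is $0$. Conversely, if $q_H|_{\bar\alpha}=0$, the section lifts $\bar\alpha$ to singular vectors in $H$, and by uniqueness in each coset these are the vectors of $\alpha$.

**Step 3 (the question is a rank).** For $q\in\mathcal Q^+(V)$ let $f_q:P(V)\to\mathbb F_2$ be given by $f_q(\alpha)=1$ iff $q|_\alpha=0$. The vector $\epsilon_h(\alpha)$ has coordinates $f_q(\alpha)$. So the span of the image is the row space of the matrix $(f_q(\alpha))_{\alpha,q}$, and row rank equals column rank: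
$$\dim\langle\operatorname{im}\epsilon_h\rangle=h_n:=\dim\langle f_q:q\in\mathcal Q^+(V)\rangle. \tag{1}$$
The right-hand side makes sense for $n\ge1$.

**Lemma 1.** Let $n\ge2$. Then $h_n\le\beta_n$, and if $h_n=\beta_n$, then $\epsilon_h$ is universal.

*Proof.* Let $\tilde\epsilon$ be the universal embedding in $\mathrm{PG}(\tilde V)$ with $\dim\tilde V=\beta_n$, and let $\theta:\tilde V\to\langle\operatorname{im}\epsilon_h\rangle$ be linear with $\epsilon_h=\theta\circ\tilde\epsilon$. The image of $\epsilon_h$ spans, so $\theta$ is onto and $h_n\le\beta_n$. If equality holds, $\theta$ is an isomorphism. Any full embedding $\epsilon$ is $\theta'\circ\tilde\epsilon$ for some linear $\theta'$, hence $\epsilon=(\theta'\theta^{-1})\circ\epsilon_h$. $\square$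

So everything rests on the lower bound $h_n\ge\beta_n$.

## 3. The three and the ten plus-type forms: $n=1$ and $n=2$

**The case $n=1$.** This is not part of Theorem 1, but it will start an induction. $P(V)$ has three elements, the three nonzero vectors. Each of the three plus-type forms vanishes at exactly two of them, and they miss different ones. The matrix is $J-I$ of size $3$, with $J$ the all-one matrix. Over $\mathbb F_2$ its rows sum to $0$ and any two are independent. So $h_1=2=\beta_1$.

**The case $n=2$.** Write $V=\langle x,y\rangle\perp\langle u,w\rangle$ with $B(x,y)=B(u,w)=1$. A form is given by $(q(x),q(y);q(u),q(w))$. It has plus type iff both blocks have the same type, so there are $3\cdot3+1=10$ plus-type forms. Look at the six generators $\langle x,z\rangle$ and $\langle y,z\rangle$ with $z\in\{u,w,u+w\}$.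

* If $(q(x),q(y))=(0,1)$ and the second block is plus, then $f_q$ is $0$ at the generators through $y$. At the generators through $x$ it is one of the rows of $J-I$. These three forms contribute rank 2.
* If $(q(x),q(y))=(1,0)$, the same happens with $x,y$ exchanged: rank 2 again, on the other three generators.
* The form $(1,1;1,1)$ has $f_q=0$ at all six generators. But $\langle x+u,y+w\rangle$ is isotropic, since $B(x+u,y+w)=1+1=0$. Also $q(x+u)=1+1=0$ and $q(y+w)=0$, so $f_q$ is $1$ there.

Restricting functions to the six generators has image of dimension at least $4$ and kernel of dimension at least $1$. So $h_2\ge5=\beta_2$, and by Lemma 1 the guess holds for $n=2$. The computation also shows what to do in general.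

## 4. Splitting off a hyperbolic plane: $h_n\ge 2h_{n-1}+g_{n-1}$

The two parts of the $n=2$ count generalize. The image of the restriction produces two copies of the problem for $n-1$. The kernel produces a new rank, which we now name.

**Definition.** Let $\dim V=2m$. For an isotropic subspace $\gamma$ let $\eta_\gamma:\mathcal Q(V)\to\mathbb F_2$ be given by $\eta_\gamma(q)=1$ iff $q|_\gamma=0$. For $0\le j\le m$ put
$$C_j(V)=\langle\eta_\gamma:\gamma\text{ isotropic},\ \dim\gamma=j\rangle,\qquad g_m:=\dim C_{m-1}(V).$$

Note that here $q$ runs over *all* forms, of both types. *Example:* $C_0(V)$ consists of the constants, so $g_1=1$.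

**Proposition 2.** For $n\ge2$, $h_n\ge2h_{n-1}+g_{n-1}$.

*Proof.* Write $V=L\perp V'$ with $L=\langle x,y\rangle$, $B(x,y)=1$, so $\dim V'=2(n-1)$. Then $\mathcal Q(V)=\{q_L\perp q'\}$, where $q_L$ is given by $(a,b)=(q_L(x),q_L(y))$, and $q_L\perp q'$ has plus type iff $q_L$ and $q'$ have the same type. In that case write $f_{ab,q'}$ for $f_{q_L\perp q'}$. Let $U_h=\langle f_q\rangle$. Let $P_x,P_y$ be the sets of generators containing $x$, respectively $y$; they are disjoint since $B(x,y)=1$. Let $r$ be the restriction of functions to $P_x\sqcup P_y$. If $x\in\alpha$, then $\alpha\subset x^\perp=\langle x\rangle\oplus V'$, so $\alpha=\langle x\rangle\oplus\alpha'$ with $\alpha'=\alpha\cap V'\in P(V')$. Thus $P_x\cong P(V')$, and $f_{q_L\perp q'}|_{P_x}$ is the function $\alpha'\mapsto[q'|_{\alpha'}=0]$ if $q_L(x)=0$, and $0$ if $q_L(x)=1$. The same holds for $y$.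

**Step 1 (the image of $r$).** The purpose is to find two independent copies of the space for $n-1$. For $q'$ of plus type,
$$r(f_{01,q'})=(f_{q'},0),\qquad r(f_{10,q'})=(0,f_{q'}).$$
So $\dim r(U_h)\ge2h_{n-1}$.

**Step 2 (elements of the kernel).** We produce one element of $\ker r$ for every $q'\in\mathcal Q(V')$, of either type. Put
$$\Phi_{q'}=\begin{cases} f_{11,q'}&\text{if } q' \text{ has minus type},\\ f_{00,q'}+f_{01,q'}+f_{10,q'}&\text{if } q' \text{ has plus type}.\end{cases}$$
All indices are legitimate, since the types of $q_L$ and $q'$ agree. In the minus case $q_L(x)=q_L(y)=1$, so $r(\Phi_{q'})=0$. In the plus case the restriction to $P_x$ is $f_{q'}+f_{q'}+0=0$, and to $P_y$ it is $f_{q'}+0+f_{q'}=0$.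

**Step 3 (test generators).** To measure how many of the $\Phi_{q'}$ are independent, we evaluate them at well-chosen generators. For each isotropic $\gamma\subset V'$ of dimension $n-2$, the space $(\gamma^\perp\cap V')/\gamma$ is nondegenerate of dimension $2$. So we can choose $u,w\in\gamma^\perp\cap V'$ with $B(u,w)=1$. Put
$$\alpha_\gamma=\gamma+\langle x+u,\ y+w\rangle .$$
It has dimension $n$, and it is isotropic because $B(x+u,y+w)=1+1=0$. So it is a generator. We claim
$$\Phi_{q'}(\alpha_\gamma)=1\iff q'|_\gamma=0 . \tag{2}$$
By additivity on $\alpha_\gamma$, the form $q_L\perp q'$ vanishes on $\alpha_\gamma$ iff $q'|_\gamma=0$, $q_L(x)=q'(u)$ and $q_L(y)=q'(w)$. If $q'|_\gamma\ne0$, every summand of $\Phi_{q'}$ is $0$ at $\alpha_\gamma$. Suppose $q'|_\gamma=0$. The orthogonal complement of $\langle u,w\rangle$ in $V'$ has dimension $2(n-2)$ and contains $\gamma$, of dimension $n-2$, on which $q'$ vanishes. So $q'$ has plus type there, and therefore $q'$ has the same type as $q'|_{\langle u,w\rangle}$.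

* If $q'$ has minus type, then $q'(u)=q'(w)=1$, and $\Phi_{q'}(\alpha_\gamma)=f_{11,q'}(\alpha_\gamma)=1$.
* If $q'$ has plus type, then $(q'(u),q'(w))\in\{(0,0),(0,1),(1,0)\}$, and exactly one of the three summands of $\Phi_{q'}$ is $1$ at $\alpha_\gamma$.

This proves (2).

**Step 4 (count).** By (2), evaluating the $\Phi_{q'}$ at the $\alpha_\gamma$ gives the matrix $(\eta_\gamma(q'))$ with $\dim\gamma=n-2=(n-1)-1$ and $q'\in\mathcal Q(V')$. Its rank is $g_{n-1}$. Hence $\dim\ker r|_{U_h}\ge g_{n-1}$, and adding Step 1 proves the proposition. $\square$

**What is needed of $g_m$.** From $3\beta_n=2^{2n-1}+3\cdot2^{n-1}+1$ we get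
$$\beta_n-2\beta_{n-1}=\frac{2^{2n-1}-2^{2n-2}-1}{3}=\frac{4^{n-1}-1}3=\zeta_{n-1},\qquad \zeta_m:=\frac{4^m-1}3 . \tag{3}$$
So Theorem 1 follows by induction from $h_1=\beta_1$ once we know the following.

**Proposition 3.** $g_m\ge\zeta_m$ for all $m\ge1$.

## 5. Squarefree polynomials, and a count that is one short at $m=4$

Let $\dim V=2m$. For $a\in V$ put $\eta_a(q)=1+q(a)$. From $q(a+b)=q(a)+q(b)+B(a,b)$ we get
$$\eta_{a+b}=1+\eta_a+\eta_b+B(a,b). \tag{4}$$
If $\gamma$ is isotropic with basis $a_1,\dots,a_j$, then $q$ is additive on $\gamma$, so $\eta_\gamma=\prod_i\eta_{a_i}$.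

Fix a symplectic basis and put $E_i=\eta_{e_i}$, $F_i=\eta_{f_i}$. The values $q(e_i),q(f_i)$ are arbitrary and determine $q$. So every function on $\mathcal Q(V)$ is a unique squarefree polynomial in the $2m$ variables $E_i,F_i$, multiplied with the rule $E_i^2=E_i$, $F_i^2=F_i$. *Degree* always refers to this form. By (4), for $a=\sum_k(a_ke_k+a_k'f_k)$,
$$\eta_a=\text{const}+\lambda_a,\qquad\lambda_a=\sum_k(a_kE_k+a_k'F_k).$$

Two simple rules organize the spaces $C_j(V)$.

**(A) Nesting.** *If $0\le j\le m-2$, then $C_j(V)\subseteq C_{j+1}(V)$.* Given $\gamma$ of dimension $j$, choose an isotropic $\gamma\oplus\langle b,c\rangle$ of dimension $j+2$. By (4), $\eta_b+\eta_c+\eta_{b+c}=1$, so $\eta_\gamma=\eta_\gamma\eta_b+\eta_\gamma\eta_c+\eta_\gamma\eta_{b+c}$ is a sum of three elements of $C_{j+1}(V)$.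

The bound on $j$ matters. For $m=1$ the space $C_1$ is spanned by $E_1$, $F_1$ and $\eta_{e_1+f_1}=E_1+F_1$, so it does not contain the constant $1\in C_0$.

**(B) Products.** *If $V=V_1\perp V_2$, then $C_i(V_1)\,C_j(V_2)\subseteq C_{i+j}(V)$,* where functions on $\mathcal Q(V_i)$ are viewed as functions on $\mathcal Q(V)=\mathcal Q(V_1)\times\mathcal Q(V_2)$. This holds because $\eta_{\gamma_1}\eta_{\gamma_2}=\eta_{\gamma_1\oplus\gamma_2}$.

**Small cases.** For $m=2$: $C_1(V)$ is spanned by the $\eta_a$ with $a\neq0$. It contains $1$ by (A) and the four variables, and all its elements have degree at most $1$. So $g_2=5=\zeta_2$, and Proposition 2 gives $h_3\ge10+5=15=\beta_3$.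

For $m=3$: $C_2(V)$ contains $1$ and the six variables (by (A)), the twelve products $E_kE_l,E_kF_l,E_lF_k,F_kF_l$ ($k<l$), and the elements
$$\eta_{e_k+e_l}\,\eta_{f_k+f_l}=(1+E_k+E_l)(1+F_k+F_l)=E_kF_k+E_lF_l+E_kF_l+E_lF_k+(\text{degree}\le1).$$
So it contains $E_1F_1+E_2F_2$ and $E_2F_2+E_3F_3$. This gives $g_3\ge1+6+12+2=21=\zeta_3$, and $h_4\ge30+21=51=\beta_4$. The guess survives $n=3$ and $n=4$.

**The natural approach and where it stops.** The small cases suggest a method. By (A), $C_{m-1}(V)$ contains all *isotropic products of length $i$*, that is, products $\eta_{a_1}\cdots\eta_{a_i}$ with $a_1,\dots,a_i$ a basis of an isotropic subspace, for every $i\le m-1$. Take combinations of products of length $i$ and tell them apart by their parts of degree $i$. How many elements can this give?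

The degree-$i$ part of $\eta_{a_1}\cdots\eta_{a_i}$ is $\lambda_{a_1}\cdots\lambda_{a_i}$ computed with squares of variables set to $0$. On forms of degree 2 let $\kappa_2$ be the sum of the coefficients of the $E_kF_k$. Then $\kappa_2(\lambda_a\lambda_b)=\sum_k(a_kb_k'+a_k'b_k)=B(a,b)$. On forms of degree 3 let $\kappa_3$ be the linear map with $E_kF_kG\mapsto G$ for a variable $G$ of index $\ne k$, and all other monomials $\mapsto0$. Then
$$\kappa_3(\lambda_a\lambda_b\lambda_c)=B(a,b)\lambda_c+B(a,c)\lambda_b+B(b,c)\lambda_a .$$
Both sides are trilinear, so it suffices to check basis vectors. For three distinct ones at most one product $B$ is nonzero, and the formula is the definition. If two coincide, both sides are $0$. Hence isotropic products have degree-2 parts in $\ker\kappa_2$ and degree-3 parts in $\ker\kappa_3$.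

Now let $m=4$. Both maps are onto ($\mathbb F_2$ and the $8$-dimensional space of linear forms, respectively), so the kernels have dimensions $28-1=27$ and $56-8=48$. The method yields at most
$$1+8+27+48=84$$
elements, while $\zeta_4=85$. It is one short. The same computation shows what is lost: $\kappa_2(E_4F_4)=1$, so $E_4F_4$ is out of reach for isotropic products of length 2. If $C_3(V)$ has enough elements, some combination of products of length 3 must lose its whole cubic part and leave such a quadratic form behind.

## 6. The identity $E_3F_3\in C_2+C_3$ in dimension six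

The relation (4) is not homogeneous: the constant $1$ in $\eta_{a+b}=1+\eta_a+\eta_b$ (for $B(a,b)=0$) lowers degrees. The following identity uses this. We find a cubic element that exists for *every* symplectic basis, and add its versions for three bases so that the cubic terms cancel.

**(C) Key identity.** *Let $V_6$ be symplectic of dimension $6$ with symplectic basis $e_i,f_i$, $i=1,2,3$. Then $E_3F_3\in R:=C_2(V_6)+C_3(V_6)$.*

*Proof.* **Step 1 (a cubic element for every basis).** The subspace $\langle e_1,\ e_2+e_3,\ f_2+f_3\rangle$ is isotropic, so
$$E_1(1+E_2+E_3)(1+F_2+F_3)\in C_3(V_6).$$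
Expand it. The terms $E_1E_2F_3$ and $E_1E_3F_2$ lie in $C_3(V_6)$. The terms $E_1E_2,E_1E_3,E_1F_2,E_1F_3$ lie in $C_2(V_6)$. The term $E_1$ lies in $C_1(V_6)\subseteq C_2(V_6)$ by (A). What remains is
$$E_1(E_2F_2+E_3F_3)\in R, \tag{5}$$
and this holds for every symplectic basis of $V_6$, since $R$ does not depend on the basis.

**Step 2 (three bases).** We apply (5) three times.

* (i) For the given basis: $E_1E_2F_2+E_1E_3F_3\in R$.
* (ii) With indices $1,2$ interchanged: $E_1E_2F_1+E_2E_3F_3\in R$.
* (iii) For $e_1'=e_1+e_2$, $f_1'=f_2$, $e_2'=e_1$, $f_2'=f_1+f_2$, $e_3'=e_3$, $f_3'=f_3$. This is symplectic: $B(e_1',f_1')=B(e_2,f_2)=1$, $B(e_2',f_2')=B(e_1,f_1)=1$, $B(e_1',f_2')=1+1=0$, $B(e_2',f_1')=B(e_1,f_2)=0$, and the remaining products are clear. By (4), $\eta_{e_1'}=1+E_1+E_2$ and $\eta_{f_2'}=1+F_1+F_2$, so (5) reads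
$$(1+E_1+E_2)\bigl(E_1(1+F_1+F_2)+E_3F_3\bigr)\in R .$$
Since $(1+E_1+E_2)E_1=E_1E_2$, the left side equals
$$E_1E_2+E_1E_2F_1+E_1E_2F_2+E_3F_3+E_1E_3F_3+E_2E_3F_3 .$$

**Step 3 (add).** In the sum of (i), (ii) and (iii) all four cubic terms cancel, and $E_1E_2+E_3F_3\in R$ remains. As $E_1E_2\in C_2(V_6)$, also $E_3F_3\in R$. $\square$

For $\dim V=8$ this supplies the missing element. Split $V=V_6\perp V_2$ with $e_4,f_4\in V_6$. By (B), with the constants as $C_0(V_2)$, $E_4F_4\in C_2(V)+C_3(V)$, and this is $C_3(V)$ by (A).

## 7. Products with a limited number of hyperbolic pairs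

The price of a hyperbolic pair $\eta_b\eta_c$, $B(b,c)=1$, is now visible: its degree is 2, but it uses up three dimensions of room. The next lemma says how many pairs can be afforded inside $C_{m-1}(V)$.

**(D) Lemma.** *Let $\dim V=2m$, and let $a_1,\dots,a_s,b_1,c_1,\dots,b_t,c_t\in V$ be linearly independent with $B(b_k,c_k)=1$ and all other products among them $0$. If $s+3t\le m-1$, then $\prod_i\eta_{a_i}\prod_k\eta_{b_k}\eta_{c_k}\in C_{m-1}(V)$.*

*Proof.* The span of the $b_k,c_k$ is nondegenerate, and the $a_i$ are independent and pairwise orthogonal in its orthogonal complement. Extend them there to a symplectic basis. Together with the pairs $(b_k,c_k)$ we get a symplectic basis of $V$. As $s+3t\le m$, we can number it so that $e_i=a_i$ for $i\le s$ and $(e_{s+3k},f_{s+3k})=(b_k,c_k)$ for $1\le k\le t$. Let $V_0=\langle e_i,f_i:i\le s\rangle$, let $V_k$ be the six-dimensional space spanned by the $e_i,f_i$ with $s+3k-2\le i\le s+3k$, and let $V_*$ be spanned by the remaining basis vectors. By (C), $\eta_{b_k}\eta_{c_k}\in C_2(V_k)+C_3(V_k)$. By (B) the product in question lies in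
$$C_s(V_0)\,\prod_{k=1}^t\bigl(C_2(V_k)+C_3(V_k)\bigr)\,C_0(V_*)\ \subseteq\sum_{j=s+2t}^{s+3t}C_j(V).$$
All these $j$ are at most $m-1$, so repeated use of (A) puts the sum inside $C_{m-1}(V)$. $\square$

## 8. Parentheses and $\zeta_m$ independent elements

*Proof of Proposition 3.* Fix a symplectic basis $e_i,f_i$ ($1\le i\le m$) and write $x_k=E_kF_k$.

**Step 1 (the elements).** We list candidates in every degree $i$, with as many hyperbolic pairs as (D) allows. Let $0\le i\le m-1$ and $d:=m-1-i$. Consider the following data:

* a subset $\Sigma\subseteq\{1,\dots,m\}$ of size $s$, and a choice $G_k\in\{E_k,F_k\}$ for each $k\in\Sigma$;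
* a $p$-subset $S$ of $J:=\{1,\dots,m\}\setminus\Sigma$, where $s+2p=i$. Put $v=|J|=m-s$.

Read $J$ in increasing order, write ")" for the elements of $S$ and "(" for those of $J\setminus S$, and match parentheses in the usual way. A matched $l\in S$ is paired with some $k\in J\setminus S$, $k<l$. Let $c(S)$ be the number of unmatched elements of $S$. We require $c(S)\le d$, and put
$$\Theta=\prod_{k\in\Sigma}G_k\ \prod_{\substack{l\in S\\ \text{unmatched}}}E_lF_l\ \prod_{(k,l)\text{ matched}}\Psi_{kl},\qquad \Psi_{kl}=\eta_{e_k+e_l}\eta_{f_k+f_l}+E_kF_l+E_lF_k .$$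

*Example, $m=4$, $i=2$, $d=1$, $\Sigma=\emptyset$.* The four sets $S=\{1\},\{2\},\{3\},\{4\}$ give the strings $)((($, $()(($, $(()($, $((()$, with $c(S)=1,0,0,0$. All are allowed, and $\Theta=E_1F_1,\Psi_{12},\Psi_{23},\Psi_{34}$. The first is the element that the approach of Section 5 could not reach.

**Step 2 ($\Theta\in C_{m-1}(V)$).** Let $b=p-c(S)$ be the number of matched pairs. Each of $\langle e_k+e_l,f_k+f_l\rangle$, $\langle e_k,f_l\rangle$, $\langle e_l,f_k\rangle$ is isotropic of dimension 2. Expanding the $\Psi_{kl}$, we see that $\Theta$ is a sum of products as in (D), with $s+2b$ isotropic vectors and $c(S)$ hyperbolic pairs, living on disjoint index sets. Moreover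
$$(s+2b)+3c(S)=s+2p+c(S)=i+c(S)\le i+d=m-1,$$
so (D) applies to each summand.

**Step 3 (leading forms).** By (4),
$$\Psi_{kl}=(1+E_k+E_l)(1+F_k+F_l)+E_kF_l+E_lF_k=x_k+x_l+(\text{degree}\le1).$$
The factors of $\Theta$ involve disjoint sets of variables, so degrees add. Thus $\Theta$ has degree $s+2c(S)+2b=i$, and its degree-$i$ part is
$$\prod_{k\in\Sigma}G_k\ \prod_{l\text{ unmatched}}x_l\prod_{(k,l)\text{ matched}}(x_k+x_l). \tag{6}$$

**Step 4 (independence).** We first show that for fixed $i$ the forms (6) are linearly independent. Every monomial of (6) is $\prod_\Sigma G_k$ times a product $x_{S'}:=\prod_{l\in S'}x_l$ with $S'\subseteq J$. From such a monomial, $\Sigma$ and the $G_k$ can be read off: $\Sigma$ is the set of indices at which exactly one of $E_k,F_k$ occurs. So forms with different $(\Sigma,(G_k))$ involve disjoint sets of monomials, and we may fix $(\Sigma,(G_k))$. Since $k<l$ in each matched pair, the form for $S$ is $\prod_\Sigma G_k$ times ($x_S$ plus monomials $x_{S'}$ whose index sum is strictly smaller than that of $S$). In a nontrivial vanishing combination choose an $S$ that occurs with maximal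 index sum. The monomial $\prod_\Sigma G_k\cdot x_S$ appears in no other form that occurs, so its coefficient cannot cancel, a contradiction.

Now take all $\Theta$, for all $i=0,\dots,m-1$. In a nontrivial vanishing combination let $i$ be the largest degree of an occurring $\Theta$. The degree-$i$ part is a nontrivial combination of forms (6) for this $i$, hence nonzero, a contradiction. So all $\Theta$ are linearly independent, and $g_m\ge\sum_iN_i$, where $N_i$ is the number of $\Theta$ of degree $i$.

**Step 5 (counting with a walk).** For fixed $(\Sigma,(G_k))$ we count the admissible $S$. Read ")" as a step $+1$ and "(" as a step $-1$, starting at level $0$. Then $c(S)$ is the maximal level of the walk (the start included). Indeed, in any prefix, each matched ")" has its "(" in the prefix, so the level is at most the number of unmatched ")", hence at most $c(S)$. If $c(S)>0$, consider the prefix ending with the last unmatched ")". Every "(" in it is matched inside it: an unmatched "(" before an unmatched ")" is impossible, and so is a matched pair enclosing an unmatched ")". So the level there is exactly $c(S)$.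

Therefore $c(S)>d$ iff the walk reaches level $d+1$. It has $v$ steps, $p$ of them up, and ends at level
$$2p-v=(i-s)-(m-s)=i-m=-(d+1)<d+1 .$$
Reflect the part after the first visit to level $d+1$ in that level. This is a bijection from the walks that reach $d+1$ and end at $-(d+1)$ to all walks of $v$ steps ending at $3(d+1)$, since each of the latter must visit level $d+1$. From $v=2p+d+1$, a walk ending at $3(d+1)$ has $\frac12(v-3(d+1))=p-d-1$ down-steps. So the number of $p$-subsets with $c(S)>d$ is $\binom v{p-d-1}$, read as $0$ if $p<d+1$.

**Step 6 (summing over $\Sigma$).** We use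
$$\sum_{s+2p=t}\binom ms2^s\binom{m-s}p=\binom{2m}t,$$
which counts the $t$-subsets of a union of $m$ disjoint pairs: $s$ pairs are met in one element and $p$ in two. Since $s+2(p-d-1)=i-2d-2=3i-2m$,
$$N_i=\sum_{s+2p=i}\binom ms2^s\left[\binom{m-s}p-\binom{m-s}{p-d-1}\right]=\binom{2m}i-\binom{2m}{3i-2m},$$
where the last binomial is $0$ if $3i<2m$. For $m=4$ this gives $1,\,8,\,28,\,56-8$, with sum $85$.

**Step 7 (summing over $i$).** Let $i$ run over $0,\dots,m-1$. The number $3i-2m$ is congruent to $m$ modulo $3$ and at most $m-3$. Conversely, an integer $t$ with $0\le t<m$ and $t\equiv m\pmod3$ satisfies $t\le m-3$ and equals $3i-2m$ for $i=(t+2m)/3\le m-1$. So the subtracted terms are exactly the $\binom{2m}t$ with $0\le t<m$, $t\equiv m\pmod 3$, and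
$$g_m\ge\sum_{i=0}^{m-1}N_i=\sum_{\substack{0\le i<m\\ i\not\equiv m\,(3)}}\binom{2m}i .$$
The symmetry $i\mapsto2m-i$ preserves the condition $i\not\equiv m\pmod 3$, and $i=m$ violates it. So the sum is half of the sum over all $i\not\equiv m$ with $0\le i\le2m$. Finally,
$$\sum_{i\equiv m\,(3)}\binom{2m}i=\frac13\sum_{\omega^3=1}\omega^{-m}(1+\omega)^{2m}=\frac{4^m+1+1}3,$$
because for $\omega\ne1$ we have $1+\omega+\omega^2=0$, so $(1+\omega)^2=1+2\omega+\omega^2=\omega$. Hence
$$g_m\ge\frac12\left(4^m-\frac{4^m+2}3\right)=\frac{4^m-1}3=\zeta_m .\qquad\square$$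

## 9. Induction on $n$: proof of Theorem 1

We have $h_1=2=\beta_1$. For $n\ge2$, Proposition 2, the induction hypothesis $h_{n-1}\ge\beta_{n-1}$, Proposition 3 and (3) give
$$h_n\ge2h_{n-1}+g_{n-1}\ge2\beta_{n-1}+\zeta_{n-1}=\beta_n .$$
By Lemma 1, $h_n\le\beta_n$, so $h_n=\beta_n$ for $n\ge2$. By (1) this is the vector dimension of the span of the image, and by Lemma 1 again $\epsilon_h$ is universal. $\blacksquare$

## 10. Exact ranks, all hyperplanes, and an integral version

Let $P$ be the point set of $DQ(2n,2)$, $n\ge2$. A *hyperplane of* $DQ(2n,2)$ is a proper subset of $P$ that meets each line in one or all of its points. *Example, $n=2$:* fix a $3\times3$ grid $Q^+(3,2)$ on $Q(4,2)$, and let $\mathcal H$ be the set of the nine lines of $Q(4,2)$ not in the grid. A point on the grid lies on two grid lines and on one line of $\mathcal H$. A point off the grid lies on three lines of $\mathcal H$. So $\mathcal H$ is a hyperplane.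

By a *line sum* we mean, for a line of $DQ(2n,2)$, the sum of its three points in $\mathbb F_2^P$ or $\mathbb Z^P$. The *nucleus* of $Q(2n,2)$ is the point $\langle k\rangle$ of Section 2.

**Theorem 2.**

1. **(Exact ranks.)** The $\mathbb F_2$-rank of the incidence matrix (generators of $Q(2n,2)$) $\times$ ($\mathcal Q^+$) is $\beta_n$. The $\mathbb F_2$-rank of the incidence matrix ($(n-2)$-dimensional projective subspaces of $Q(2n,2)$, i.e. lines of $DQ(2n,2)$) $\times$ (hyperplanes of $\mathrm{PG}(2n,2)$ not through the nucleus) is exactly $\frac{4^n-1}3$.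
2. **(All hyperplanes.)** Every hyperplane $\mathcal H$ of $DQ(2n,2)$ is of the form
$$\mathcal H=\{\alpha:\ |\{q\in\mathcal A:\alpha\subset q\}|\text{ is even}\}$$
for some $\mathcal A\subseteq\mathcal Q^+$, and for exactly $2^{(4^n-1)/3}$ such sets $\mathcal A$. Conversely, every $\mathcal A\subseteq\mathcal Q^+$ for which this set is not all of $P$ gives a hyperplane.
3. **(Integral version.)** For $q\in\mathcal Q^+$ let $\sigma_q:P\to\{0,1,-1\}$ be $+1$ on one family of generators of the hyperbolic quadric $q\cap Q(2n,2)$, $-1$ on the other family, and $0$ elsewhere. Let $\Lambda$ be the group of functions $P\to\mathbb Z$ summing to $0$ on every line. Then $\Lambda$ has rank $\beta_n$, the $\sigma_q$ lie in $\Lambda$, and they generate a subgroup of finite **odd** index. Moreover $\mathbb Z^P/\langle\text{line sums}\rangle$ has no $2$-torsion.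

For $n=2$, part 2 says that there are $2^5-1=31$ hyperplanes, each described by $2^5$ sets $\mathcal A$. These and the $2^5$ sets describing all of $P$ make up the $2^{10}$ subsets of $\mathcal Q^+$.

*Proof of part 1.* The first rank is $h_n=\beta_n$. By Steps 1 and 2 of Section 2 the second matrix is $(\eta_\gamma(q))$ with $\gamma$ isotropic of vector dimension $n-1$ and $q\in\mathcal Q(V)$, so its rank is $g_n$. We know $g_n\ge\zeta_n$. Proposition 2 with $n+1$ in place of $n$, together with (3), gives $g_n\le h_{n+1}-2h_n=\beta_{n+1}-2\beta_n=\zeta_n$.

*Proof of part 2.* **Step 1 (hyperplanes as functions).** Let $U$ be the space of $f:P\to\mathbb F_2$ with zero sum on every line. A function on a three-point line has sum $0$ iff it has zero or two values $1$. Hence $\mathcal H\mapsto1+\chi_{\mathcal H}$, with $\chi_{\mathcal H}$ the characteristic function, is a bijection from hyperplanes to $U\setminus\{0\}$.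

**Step 2 ($\dim U=\beta_n$).** $U$ is the dual of $D:=\mathbb F_2^P/\langle\text{line sums}\rangle$, so it suffices to show that $D$ carries a universal embedding. In a full embedding the three vectors of a line sum to $0$, so each full embedding $\epsilon:P\to V_1$ induces a linear map $D\to V_1$ through which $\epsilon$ factors. Applied to $\epsilon_h$ (Fact B), this shows that the natural map $P\to D$ is injective with nonzero values. Its image spans $D$, and the three points of a line go to distinct nonzero vectors with sum $0$. So it is a full embedding, and it is universal. Two universal embeddings map linearly onto each other, so they have the same dimension. By Fact A, $\dim D=\beta_n$.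

**Step 3 ($f_q\in U$).** An $(n-2)$-dimensional projective subspace contained in the hyperbolic quadric of $q$ lies in exactly two generators contained in that quadric. One not contained in $q$ lies in none. So $f_q$ has zero sum on every line.

**Step 4 (spanning and counting).** By Theorem 1 the $f_q$ span a space of dimension $\beta_n=\dim U$, hence all of $U$. So $1+\chi_{\mathcal H}=\sum_{q\in\mathcal A}f_q$ for some $\mathcal A$, which is the stated description of $\mathcal H$. The sets $\mathcal A$ giving the same function form a coset of the space of linear relations among the $f_q$, whose dimension is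
$$|\mathcal Q^+|-\beta_n=(2^n+1)\left(2^{n-1}-\frac{2^{n-1}+1}3\right)=\frac{(2^n+1)(2^n-1)}3=\frac{4^n-1}3 .$$
Conversely, for any $\mathcal A$ the function $\sum_{q\in\mathcal A}f_q$ lies in $U$. It is nonzero iff the set described is not all of $P$, and then the set is a hyperplane by Step 1.

*Proof of part 3.* **Step 1 ($\sigma_q\in\Lambda$).** Two generators of a hyperbolic quadric that meet in codimension 1 belong to different families. So on a line of $DQ(2n,2)$ the values of $\sigma_q$ are $1,-1,0$ or $0,0,0$, and they sum to $0$. Also $\sigma_q\equiv f_q\pmod2$. For $n=2$ this is the signing of the two rulings of a grid: each grid point lies on one line of each sign.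

**Step 2 (rank and index).** If $2f\in\Lambda$ for some $f\in\mathbb Z^P$, then $f\in\Lambda$. So $\Lambda\cap2\mathbb Z^P=2\Lambda$, reduction mod 2 embeds $\Lambda/2\Lambda$ in $U$, and $\operatorname{rank}\Lambda=\dim\Lambda/2\Lambda\le\beta_n$. Let $M=\langle\sigma_q\rangle$. It maps onto $U$, because the $f_q$ span $U$ by part 2. Therefore $\Lambda/2\Lambda\to U$ is bijective and $\operatorname{rank}\Lambda=\beta_n$. For $f\in\Lambda$ there is $\mu\in M$ with the same reduction, so $f-\mu\in2\Lambda$. Thus $\Lambda=M+2\Lambda$. The finitely generated group $\Lambda/M$ satisfies $2(\Lambda/M)=\Lambda/M$, so it has no infinite cyclic summand and no cyclic summand of even order. It is finite of odd order.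

**Step 3 (no 2-torsion).** Let $A=\mathbb Z^P/\langle\text{line sums}\rangle$. Then $\operatorname{Hom}(A,\mathbb Z)=\Lambda$, so $A$ has rank $\beta_n$ and $A\cong\mathbb Z^{\beta_n}\oplus T$ with $T$ finite. On the other hand $A/2A=D$ has dimension $\dim U=\beta_n$. Hence $T/2T=0$, so $T$ has odd order and $A$ has no $2$-torsion. $\blacksquare$
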